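\title{The error term in a second main theorem for Brody curves}

\begin{abstract}
A conjecture of da Costa and Duval states that a Brody curve $f:\mathbf C\to\mathbf P^n$ whose image is not contained in the union of hyperplanes $L_1,\dots,L_q$ in general position satisfies $(q-n+1)T(r,f)\le\sum_j N(r,L_j,f)+O(r)$. We show that this is false for every $n\ge2$, every $q\ge n$ and every choice of the hyperplanes; the counterexample lies in no hyperplane and is built from partial theta functions. We also show that the conjecture is true for $n=1$, and that the inequality holds in all dimensions with the error term $o(r^2)$.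
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Let $f:\mathbf C\to\mathbf P^n$ be a holomorphic curve. It has a \emph{homogeneous representation} $f=(f_0:\dots:f_n)$ by entire functions without common zeros, unique up to a common zero-free factor. Put $\|f\|=(|f_0|^2+\dots+|f_n|^2)^{1/2}$. The \emph{Nevanlinna--Cartan characteristic} of $f$ is
\[
T(r,f)=\frac1{2\pi}\int_{-\pi}^{\pi}\log\|f\|(re^{it})\,dt-\log\|f\|(0).
\]
Let $L$ be a hyperplane, the zero set of a linear form $\lambda(w)=a_0w_0+\dots+a_nw_n$, and suppose that $\lambda(f)=a_0f_0+\dots+a_nf_n\not\equiv0$. Let $n(r,L,f)$ be the number of zeros of $\lambda(f)$ in $|z|\le r$, counted with multiplicity. The \emph{counting function} is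
\[
N(r,L,f)=\int_0^r\bigl(n(t,L,f)-n(0,L,f)\bigr)\frac{dt}{t}+n(0,L,f)\log r .
\]
Neither quantity depends on the representation: a factor $e^{H}$ does not move zeros, and it adds to $\log\|f\|$ the harmonic function $\operatorname{Re}H$, whose mean over a circle is its value at the center. Hyperplanes $L_1,\dots,L_q$ are in \emph{general position} if any $\min(q,n+1)$ of their linear forms are linearly independent. Finally, $f$ is a \emph{Brody curve} if its Fubini--Study derivative
\[
\|f'\|=\|f\|^{-2}\Bigl(\sum_{i<j}|f_i'f_j-f_if_j'|^2\Bigr)^{1/2}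
\]
is bounded on $\mathbf C$.

The function $T$ is a logarithmic average of the area of the image of a disc, and $N$ is the same average of the number of intersections with $L$. One always has $N(r,L,f)\le T(r,f)+O(1)$, and a Brody curve has $T(r,f)=O(r^2)$; both facts are recalled in Section~\ref{sec:tools}. A second main theorem is an inequality in the opposite direction, for several hyperplanes at once. Two such results are quoted in \cite{PS}.
\begin{itemize}
\item[(I)] \emph{Cartan's Second Fundamental Theorem.} If the image of $f$ is not contained in any hyperplane and $L_1,\dots,L_q$ are in general position, then $(q-n-1)T(r,f)\le\sum_{j=1}^qN(r,L_j,f)+O(\log rT(r,f))$ as $r\to\infty$ outside a set of finite length.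
\item[(II)] If a Brody curve $f$ omits $n$ hyperplanes in general position, then $T(r,f)=O(r)$.
\end{itemize}
The following conjecture, stated in \cite{PS}, would contain (II) as the case $q=n$, $N=0$, and would improve the coefficient in (I) by two.

\medskip
\noindent\textbf{Conjecture} (da Costa--Duval). \emph{If $f$ is a Brody curve whose image is not contained in the union of hyperplanes $L_1,\dots,L_q$ in general position, then}
\begin{equation}\label{eq:conj}
(q-n+1)T(r,f)\le\sum_{j=1}^qN(r,L_j,f)+O(r),\qquad r\to\infty .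
\end{equation}

Here is a heuristic reason to expect \eqref{eq:conj}. By Jensen's formula $T$ averages the mass of the measure $\Delta\log\|f\|$, and $N(r,L_j,f)$ averages the mass of $\Delta\log|\lambda_j(f)|$. In a region where $f$ is very close to $n$ of the hyperplanes, it is very close to their single common point; one coordinate dominates, $\log\|f\|$ is nearly harmonic, and the region contributes nothing to $T$. In a region where $f$ is close to at most $n-1$ hyperplanes, at least $q-n+1$ of the functions $\log|\lambda_j(f)|$ have the size of $\log\|f\|$, and their zeros should carry the same mass. What escapes this count is the mass on the interfaces between regions, where domination passes from one coordinate to another and $\log\|f\|$ has a crease. The curve $(1:e^z)$ shows this: $\|f'\|=e^{\operatorname{Re}z}/(1+e^{2\operatorname{Re}z})\le\frac12$, there are no zeros, and $\log\|f\|=(\operatorname{Re}z)^++O(1)$ gives $T(r,f)=r/\pi+O(1)$, all of it from the crease along the imaginary axis. So the error cannot be smaller than $O(r)$.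 For a Brody curve $\Delta\log\|f\|$ has bounded density, so a crease carries bounded mass per unit length, and \eqref{eq:conj} amounts to the guess that the creases in a disc of radius $r$ count for no more than length $O(r)$.

The guess is right for $n=1$ and wrong for $n\ge2$, where a disc of radius $r$ can contain creases of length $mr$ with $m$ arbitrarily large.

\begin{theorem}\label{thm:A}
Let $n\ge2$, $q\ge n$, and let $L_1,\dots,L_q$ be any hyperplanes in general position in $\mathbf P^n$. There are a Brody curve $f:\mathbf C\to\mathbf P^n$, whose image lies in no hyperplane, and a sequence $r_k\to\infty$ such that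
\[
\frac1{r_k}\Bigl((q-n+1)T(r_k,f)-\sum_{j=1}^qN(r_k,L_j,f)\Bigr)\to+\infty .
\]
\end{theorem}

\begin{theorem}\label{thm:B}
If $f:\mathbf C\to\mathbf P^1$ is a Brody curve, $a\in\mathbf P^1$ and $f\not\equiv a$, then $T(r,f)\le N(r,a,f)+O(r)$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $n\ge1$, $q\ge n$, and let $L_1,\dots,L_q$ be hyperplanes in general position in $\mathbf P^n$. Every Brody curve $f$ whose image is not contained in $L_1\cup\dots\cup L_q$ satisfies
\[
(q-n+1)T(r,f)\le\sum_{j=1}^qN(r,L_j,f)+o(r^2).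
\]
\end{theorem}

Summing Theorem~\ref{thm:B} over $q$ points gives \eqref{eq:conj} for $n=1$. For $q\le n-1$ the inequality is trivial, since $q-n+1\le0$, $T\ge0$, and $N\ge0$ for $r\ge1$. So the conjecture holds exactly when $n=1$ or $q\le n-1$. For $n\ge2$ and $q\ge n$ the error $O(r)$ fails and $o(r^2)$ is valid; we do not determine the optimal error term in between.

Theorem~\ref{thm:A} occupies Sections \ref{sec:theta}--\ref{sec:glue}. Section~\ref{sec:theta} contains a curve in $\mathbf P^2$ with one crease, on which the mechanism can be checked by hand. Section~\ref{sec:block} constructs a rational curve with a crease along $2m$ rays at a scale $R$, and Section~\ref{sec:glue} multiplies such blocks with $m\to\infty$. Theorems \ref{thm:B} and \ref{thm:C} are proved in Sections \ref{sec:one} and \ref{sec:small}; they are not used in the disproof.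

\section{Jensen's formula and a criterion for Brody curves}\label{sec:tools}

We write $D(a,s)$ for the open disc with center $a$ and radius $s$, $dA$ for area measure, and $M(h,r)$ for the mean of a function $h$ over the circle $|z|=r$.

Jensen's formula states that
\begin{equation}\label{eq:jensen}
M(\log|\lambda(f)|,r)=N(r,L,f)+\log|c|,
\end{equation}
where $c$ is the first nonzero Taylor coefficient of $\lambda(f)$ at $0$. Since $|\lambda(f)|\le C\|f\|$, this gives
\begin{equation}\label{eq:fmt}
N(r,L,f)\le T(r,f)+O(1).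
\end{equation}
More generally, let $w\not\equiv-\infty$ be subharmonic near the closed disc $|z|\le r$. Its distributional Laplacian $\Delta w$ is a positive measure; $M(w,s)$ is finite, nondecreasing and continuous for $0<s\le r$ and tends to $w(0)$ as $s\to0$; and if $w(0)>-\infty$, then
\begin{equation}\label{eq:jensensub}
M(w,r)-w(0)=\int_0^r\Delta w(D(0,s))\,\frac{ds}{2\pi s}.
\end{equation}
Lagrange's identity $\sum_{i<j}|f_i'f_j-f_if_j'|^2=\sum|f_i|^2\sum|f_i'|^2-|\sum f_i'\overline{f_i}|^2$ shows that $\|f'\|$ is invariant under unitary changes of coordinates. It also gives $\partial\bar\partial\log\|f\|^2=\|f'\|^2$, that is,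
\begin{equation}\label{eq:laplace}
\Delta\log\|f\|=2\|f'\|^2 .
\end{equation}
By \eqref{eq:jensensub}, $T(r,f)=\int_0^r\frac{ds}{\pi s}\int_{D(0,s)}\|f'\|^2dA$. Hence $T\ge0$, and $T(r,f)\le\frac12C_0^2r^2$ if $\|f'\|\le C_0$.

We never differentiate the curves that we construct. The following criterion reduces the Brody property to an estimate of $\log\|f\|$ up to a bounded error.

\begin{lemma}\label{lem:crit}
Let $f_0,\dots,f_n$ be entire functions without common zeros. Suppose there are $\delta,C>0$ such that for every $z_0\in\mathbf C$ there is a harmonic function $h$ on $D(z_0,\delta)$ with $|\log\|f\|-h|\le C$ there. Then $\|f'\|\le\sqrt{n+1}\,e^{2C}/\delta$ on $\mathbf C$.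
\end{lemma}

\begin{proof}
Write $h=\operatorname{Re}H$ with $H$ holomorphic and put $g_i=f_ie^{-H}$. This is another representation of the curve on the disc, and it has the same Fubini--Study derivative, because the numerator and the denominator in the definition are both multiplied by $|e^{-2H}|$. Now $e^{-C}\le\|g\|\le e^C$, so $|g_i'(z_0)|\le e^C/\delta$ by Cauchy's estimate. By Lagrange's identity, $\|f'\|(z_0)\le\|g(z_0)\|^{-1}(\sum|g_i'(z_0)|^2)^{1/2}\le\sqrt{n+1}\,e^{2C}/\delta$.
\end{proof}

\section{Partial theta functions and a curve with one crease}\label{sec:theta}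

We need a pair of functions whose larger modulus is known everywhere up to a bounded factor, grows like the exponential of a quadratic function on one side of a curve, and is trivial on the other side. The even and odd parts of the series $\sum_{\nu\ge0}e^{-\nu^2}t^\nu$ form such a pair: the coefficients decay so fast that at every point the two largest terms, which have consecutive indices and hence opposite parities, outweigh the rest.

Let $P$ be a positive even integer or $\infty$. With $\nu$ running over the integers $0\le\nu\le P$, put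
\[
\theta_e(t)=\sum_{\nu\ \mathrm{even}}e^{-\nu^2}t^\nu,\qquad
\theta_o(t)=\sum_{\nu\ \mathrm{odd}}e^{-\nu^2}t^\nu,\qquad
A(x)=\max_\nu\,(\nu x-\nu^2).
\]
For finite $P$ these are polynomials of degrees $P$ and $P-1$; for $P=\infty$ they are entire functions.

\begin{lemma}\label{lem:theta}
\begin{itemize}
\item[(a)] $A\ge0$; $A(x)=0$ for $x\le1$; $A(x)=Px-P^2$ for $x\ge2P-1$. On every interval of length at most $\frac12$, $A$ differs from an affine function by at most $\frac12$. For $x>0$, $A(x)\ge\frac x2\lfloor\min(P,\frac x2)\rfloor$. If $P=\infty$, then $|A(x)-\frac{x^2}4|\le\frac14$ for $x\ge0$.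
\item[(b)] For $t\ne0$ and $x=\log|t|$: $|\theta_e(t)|,|\theta_o(t)|\le3e^{A(x)}$ and $\max(|\theta_e(t)|,|\theta_o(t)|)\ge\frac12e^{A(x)}$.
\item[(c)] For $|t|\le1$: $|\theta_e(t)-1|<\frac12$ and $|\theta_o(t)|<\frac12$. Also $1\le\theta_e(1)\le1.1$ and $0.7\le2\theta_o(1)\le0.8$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The index $\nu+1$ gives a larger value than $\nu$ exactly when $x>2\nu+1$. So $A$ is piecewise affine with breakpoints $1,3,\dots,2P-1$, and its slope jumps by $1$ at each of them; this gives the first three statements. An interval of length at most $\frac12$ contains at most one breakpoint $x_0$, and on it $A$ is an affine function plus $(x-x_0)^+\in[0,\frac12]$. For the lower bound take $\nu=\lfloor\min(P,x/2)\rfloor$ and use $\nu x-\nu^2\ge\nu x/2$ for $\nu\le x/2$. The last statement follows from $\nu x-\nu^2=\frac{x^2}4-(\nu-\frac x2)^2$.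

(b) Let $\nu^*$ realize the maximum at $x$. Then
\[
(\nu^*+j)x-(\nu^*+j)^2=A(x)+j(x-2\nu^*)-j^2 .
\]
Indices with $j>0$ occur only if $\nu^*<P$, and then comparison with $j=1$ gives $x-2\nu^*\le1$. Indices with $j<0$ occur only if $\nu^*>0$, and then comparison with $j=-1$ gives $x-2\nu^*\ge-1$. So the term with index $\nu^*+j$ has modulus at most $e^{A(x)+|j|-j^2}$. The function that contains the term $\nu^*$ has modulus between $(1-2S)e^{A(x)}$ and $(1+2S)e^{A(x)}$, where $S=e^{-2}+e^{-12}+\dots<\frac14$. The other one has modulus at most $2(1+e^{-6}+e^{-20}+\cdots)e^{A(x)}<3e^{A(x)}$.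

(c) We have $e^{-4}+e^{-16}+\dots<0.1$ and $0.35<e^{-1}\le e^{-1}+e^{-9}+\dots<0.4$.
\end{proof}

The first example shows that the coefficient $q-n+1$ in the conjecture is the natural one.

\begin{example}\label{ex:coef}
Let $P=\infty$ and $f=(\theta_e(e^z):\theta_o(e^z):1:\dots:1)$, with $n-1$ entries $1$. By Lemma~\ref{lem:theta}(b) and $A\ge0$, the difference $\log\|f\|-A(\operatorname{Re}z)$ is bounded. On a disc of radius $\frac14$, $A(\operatorname{Re}z)$ is within $\frac12$ of an affine function of $\operatorname{Re}z$, so $f$ is Brody by Lemma~\ref{lem:crit}, and $T(r,f)=\frac1{2\pi}\int_{-\pi/2}^{\pi/2}\frac14r^2\cos^2t\,dt+O(1)=\frac{r^2}{16}+O(1)$. The curve omits the $n-1$ hyperplanes $w_2=0,\dots,w_n=0$. Add $q-n+1$ hyperplanes, in general position with these and not passing through $f(0)$; each new form has only to avoid finitely many proper subspaces. By \eqref{eq:fmt}, $\sum N\le(q-n+1)T+O(1)$. So the coefficient $q-n+1$ cannot be increased, even with the error $o(r^2)$.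
\end{example}

To make a crease we place two such pairs back to back. For nonzero complex numbers $b,t$ put
\begin{equation}\label{eq:three}
\varphi_1=b\,\theta_e(t),\qquad \varphi_2=b^{-1}\theta_e(1/t),\qquad \varphi_0=b\,\theta_o(t)+b^{-1}\theta_o(1/t).
\end{equation}
Where $|t|>1$ the pair $(\varphi_1,\varphi_0)$ is meant to dominate, and where $|t|<1$ the pair $(\varphi_2,\varphi_0)$. The odd function serves only to be large at the zeros of the even one, so a single coordinate $\varphi_0$ can play this role on both sides. The factor $b$ creates the crease.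

\begin{lemma}\label{lem:three}
Let $\beta=\log|b|$, $X=\log|t|$, let $\varepsilon=\pm1$ satisfy $\varepsilon X\ge0$, and put $u=\varepsilon\beta+A(|X|)$.
\begin{itemize}
\item[(a)] $u-\log|\varphi_1|-\log|\varphi_2|\ge\varepsilon\beta-2\log3$.
\item[(b)] If $2\varepsilon\beta+A(|X|)\ge0$, then $\frac1{16}e^u\le\max(|\varphi_0|,|\varphi_1|,|\varphi_2|)\le4e^u$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:theta}(b), $\log|\varphi_1|\le\beta+A(X)+\log3$ and $\log|\varphi_2|\le-\beta+A(-X)+\log3$. Add these and note that $A(X)+A(-X)=A(|X|)$, because $A$ vanishes on the negative axis.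

(b) The substitution $(b,t)\mapsto(1/b,1/t)$ exchanges $\varphi_1$ and $\varphi_2$ and fixes $\varphi_0$, so we may take $\varepsilon=1$. Then $|1/t|\le1$, and the hypothesis says $e^{-\beta}\le e^u$. By Lemma~\ref{lem:theta}, $|\varphi_1|\le3e^u$, $|\varphi_2|\le\frac32e^{-\beta}\le\frac32e^u$ and $|\varphi_0|\le3e^u+\frac12e^{-\beta}\le4e^u$. For the lower bound, if $e^{-\beta}\ge\frac18e^u$, then $|\varphi_2|\ge\frac12e^{-\beta}\ge\frac1{16}e^u$. Otherwise, either $|\theta_e(t)|\ge\frac12e^{A(X)}$ and $|\varphi_1|\ge\frac12e^u$, or $|\theta_o(t)|\ge\frac12e^{A(X)}$ and $|\varphi_0|\ge\frac12e^u-\frac12e^{-\beta}\ge\frac14e^u$.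
\end{proof}

\begin{example}[one crease]\label{ex:crease}
Let $n=2$, $P=\infty$, $\kappa>0$, $t=e^{-iz}$, $b=e^{-i\kappa z}$, and $y=\operatorname{Im}z$. Then $X=y$, $\beta=\kappa y$, $\varepsilon\beta=\kappa|y|\ge0$, and Lemma~\ref{lem:three}(b) gives, for $f=(\varphi_0:\varphi_1:\varphi_2)$,
\[
\log\|f\|=u+O(1),\qquad u=\kappa|y|+A(|y|).
\]
On a disc of radius $\frac14$ that misses the real axis, $u$ is within $\frac12$ of an affine function of $y$. On a disc of radius $\frac14$ that meets it, $|y|<\frac12$, so $A(|y|)=0$ and $0\le u\le\kappa/2$. Thus $f$ is Brody, with a bound that depends on the slope $\kappa$, and $T(r,f)=\frac{r^2}8+O(r)$. For the lines $L_j=\{w_j=0\}$, \eqref{eq:jensen} and Lemma~\ref{lem:three}(a) give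
\[
T(r,f)-N(r,L_1,f)-N(r,L_2,f)\ge M(\kappa|y|,r)-O(1)=\frac{2\kappa}\pi r-O(1).
\]
The term $A(|y|)$, of order $r^2$, has canceled; what remains is the crease $\kappa|y|$.
\end{example}

In this example the crease consists of two rays, and its Laplacian has mass $2\kappa$ per unit length. With $2m$ rays of slope $\kappa$, formula \eqref{eq:jensensub} predicts the gain $2m\kappa r/\pi$. The slope must stay bounded, but nothing so far bounds $m$. The difficulty is that $\beta$ is harmonic. The obvious function that vanishes on $2m$ rays, $\operatorname{Im}z^m$, has slope $m|z|^{m-1}$ on them, which is unbounded, and which no normalization makes comparable to $1$ on a range $R/4\le|z|\le R$ uniformly in $m$. We shall instead prescribe the slope on the rays and give up control of $\beta$ away from them. Lemma~\ref{lem:three}(b) leaves room for this: it does not require $\varepsilon\beta\ge0$, only $2\varepsilon\beta+A(|X|)\ge0$. At scale $R$ the function $\beta$ will have size $C(m)R$, and $A(|X|)$ will have size $c(m)R^2$ away from the rays.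

\section{A block with \texorpdfstring{$2m$}{2m} rays}\label{sec:block}

A single block has a fixed $m$ and works at a single scale $R$. To let $m\to\infty$ we shall multiply blocks at rapidly increasing scales, so a block must be almost trivial near $0$ and near $\infty$. For this reason we replace the exponentials of Example~\ref{ex:crease} by rational functions equal to $1$ at $0$ and at $\infty$, take $P$ finite, and clear denominators by a polynomial $Q$.

\begin{proposition}\label{prop:block}
Let $n\ge2$. There is a constant $C_n$, and for each integer $m\ge2$ a number $R_0(m,n)$, such that for every $R\ge R_0(m,n)$ there are a polynomial $Q$ and rational functions $\psi_0,\dots,\psi_n$ of $z$ with the following properties.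
\begin{itemize}
\item[(B1)] $Q(0)=\psi_j(0)=1$; the zeros of $Q$ lie in $R\le|z|<2R$; the functions $Q\psi_j$ are polynomials without common zeros.
\item[(B2)] On every disc of radius $\frac14$ there is a harmonic function $h$ with $|\log\|Q\psi\|-h|\le C_n$.
\item[(B3)] $M\bigl(\log\|\psi\|-\sum_{j=1}^n\log|\psi_j|,\frac34R\bigr)\ge\dfrac{mR}{32\pi}-C_n$.
\item[(B4)] $\psi_j(z)\to1$ as $z\to\infty$. For fixed $m$ and $\rho>0$, $\psi_j\to1$ and $Q\to1$ uniformly on $|z|\le\rho$ as $R\to\infty$.
\item[(B5)] There are zeros $z_+,z_-$ of $Q$ such that, among the $Q\psi_j$, only $Q\psi_1$ is nonzero at $z_+$ and only $Q\psi_2$ is nonzero at $z_-$. At $z_+$, $Q\psi_0$ vanishes to a lower order than each $Q\psi_j$ with $j\ge3$. For $3\le j\le n$, $\psi_j=\chi^{j-3}$, where $\chi$ is a rational function with a pole at $z_+$.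
\end{itemize}
\end{proposition}

The essential point is that $C_n$ does not depend on $m$. The rest of the section proves the proposition. Fix $n,m\ge2$; ``$R$ large'' means $R\ge R_0(m,n)$, and $C(m)$, $c(m)$ and indexed constants $c_0,C_1,\dots$ are positive and depend only on $m$ and $n$.

\subsection{The factors $\tau_a$, the slope and the gain}

Put $\zeta=\xi+i\eta=(z/R)^m$ and $H^\pm=\{\pm\eta>0\}$. The real axis of the $\zeta$-plane pulls back to the union of $2m$ rays $\Gamma=\{z:z^m\in\mathbf R\}$, and the sectors between them lie alternately over $H^+$ and $H^-$ (Figure~\ref{fig:block}). All functions below are functions of $\zeta$, regarded also as functions of $z$, and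
\begin{equation}\label{eq:chain}
|\nabla_zh|=\frac mR|\zeta|^{1-1/m}\,|\nabla_\zeta h| .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\foreach \a in {0,120,240} \fill[gray!20] (0,0) -- (\a:1.7) arc (\a:\a+60:1.7) -- cycle;
\foreach \a in {0,60,120,180,240,300} \draw[thick] (0,0) -- (\a:1.7);
\draw[dashed] (0,0) circle (0.9);
\draw[dotted] (0,0) circle (1.2);
\foreach \a in {30,90,150,210,270,330} \foreach \s in {1.25,1.35,1.46} \fill (\a:\s) circle (0.022);
\foreach \a in {30,150,270} \node at (\a:0.64) {\small $\varphi_1,\varphi_0$};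
\foreach \a in {90,210,330} \node at (\a:0.64) {\small $\varphi_2,\varphi_0$};
\node[right] at (0:1.7) {$\Gamma$};
\end{tikzpicture}
\caption{A block with $m=3$ in the $z$-plane (schematic). The map $\zeta=(z/R)^m$ sends the $2m$ rays $\Gamma$ to the real axis, the shaded sectors to the upper half-plane and the white sectors to the lower half-plane. Away from the rays, the largest coordinate in each sector is one of the two indicated; across each ray domination passes between $\varphi_1$ and $\varphi_2$. The dots are the zeros of the denominator $Q$, on or outside the dotted circle $|z|=R$; the gain is measured on the dashed circle $|z|=\frac34R$.}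
\label{fig:block}
\end{figure}

The role of $e^{-iz}$ is taken by the functions
\[
\tau_a(\zeta)=\frac{a-i\zeta}{a+i\zeta},\qquad \ell_a=\log|\tau_a|=\frac12\log\frac{\xi^2+(a+\eta)^2}{\xi^2+(a-\eta)^2},\qquad 1\le a\le2 .
\]
We have $\tau_a(0)=1$, $\tau_a(\infty)=-1$, $\tau_a(-\zeta)=1/\tau_a(\zeta)$; there is a simple pole at $ia$ and a simple zero at $-ia$. Further $\ell_a(\bar\zeta)=-\ell_a(\zeta)$, $\ell_a>0$ on $H^+$, and $\ell_a=0$ on $\mathbf R\cup\{\infty\}$. From $\tau_a'/\tau_a=-2ia/(a^2+\zeta^2)$ we get
\begin{equation}\label{eq:grad}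
|\nabla_\zeta\ell_a|=\frac{2a}{|a^2+\zeta^2|},\qquad \partial_\eta\ell_a(\xi)=\frac{2a}{a^2+\xi^2}\quad\text{on }\mathbf R .
\end{equation}

Let $\beta=\sum k_i\ell_{a_i}$ be a real linear combination and $\sigma_\beta(\xi)=\partial_\eta\beta(\xi)=\sum k_i\frac{2a_i}{a_i^2+\xi^2}$. Two quantities compete. The \emph{slope} of $\beta$ on $\Gamma$ is $|\nabla_z\beta|=\frac mR|\xi|^{1-1/m}|\sigma_\beta(\xi)|$, and it must be bounded by an absolute constant. The \emph{gain} is
\[
I(\rho)=\frac1\pi\int_0^\pi\beta(\rho e^{i\phi})\,d\phi,\qquad0\le\rho<1,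
\]
and it must be of order $mR$. Since $a_i\ge1$, $\beta$ is harmonic in $|\zeta|<1$, so the flux of $\nabla\beta$ through the boundary of the upper half-disc of radius $\rho$ is zero. This gives
\begin{equation}\label{eq:green}
\rho I'(\rho)=\frac1\pi\int_{-\rho}^\rho\sigma_\beta(\xi)\,d\xi,\qquad I(0)=0 .
\end{equation}
Positive coefficients cannot work. If all $k_i\ge0$, the slope at $\xi=1$ is at least $\frac45\frac mR\sum k_i$, so $\sum k_i=O(R/m)$, while $\sigma_\beta\le2\sum k_i$ and \eqref{eq:green} give $I(\rho)\le\frac4\pi\sum k_i=O(R/m)$. Coefficients of both signs are needed, and $\beta$ need not be positive in $H^+$.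

\subsection{Prescribing the slope}

A slope comparable to $1$ on $R/4\le|z|\le R$ means that $\sigma_\beta$ is comparable to $\frac Rm|\xi|^{1/m-1}$ on $4^{-m}\le|\xi|\le1$. Outside this range we cut the profile off, because $\sigma_\beta$ is bounded at $0$ and decays like $\xi^{-2}$ at $\infty$. Let
\[
\omega(\xi)=\begin{cases}4^{m-1},&|\xi|\le4^{-m},\\ |\xi|^{1/m-1},&4^{-m}\le|\xi|\le1,\\ 1,&|\xi|\ge1.\end{cases}
\]
This is a continuous function of $y=\xi^2\in[0,\infty]$, and $\omega\ge1$.

\begin{lemma}\label{lem:SW}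
There are distinct $a_1,\dots,a_p\in[1,2]$ and real $c_1,\dots,c_p$, depending only on $m$, such that $\sigma(\xi)=\sum_ic_i\frac{2a_i}{a_i^2+\xi^2}$ satisfies
\begin{equation}\label{eq:sigma}
\frac{\omega(\xi)}{2m(1+\xi^2)}\le\sigma(\xi)\le\frac{3\,\omega(\xi)}{2m(1+\xi^2)},\qquad\xi\in\mathbf R .
\end{equation}
\end{lemma}

\begin{proof}
Let $V\subset C([0,\infty])$ be the span of the functions $\frac{1+y}{s+y}=1-\frac{s-1}{s+y}$, $1\le s\le4$. It is also the span of $1$ (take $s=1$) and of the functions $\frac1{s+y}$, $1<s\le4$. For $s\ne s'$,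
\[
\frac1{(s+y)(s'+y)}=\frac1{s'-s}\Bigl(\frac1{s+y}-\frac1{s'+y}\Bigr)\in V,
\]
and $\frac1{(s+y)^2}$ is the uniform limit of these products as $s'\to s$. So the closure of $V$ is an algebra; it contains the constants and separates the points of $[0,\infty]$. By the Stone--Weierstrass theorem $V$ is dense. An element of $V$ within $\frac12$ of $\omega$ has the form $m(1+\xi^2)\sigma(\xi)$ with $a_i=\sqrt{s_i}$, and $\frac12\le\frac\omega2$ gives \eqref{eq:sigma}.
\end{proof}

\subsection{The parameters}

Put $\beta_0=\sum c_i\ell_{a_i}$ and $\ell=\sum\ell_{a_i}$. We want $\log|b|\approx R\beta_0$ and $\log|t|=K\ell$, with $K$ as large as a gradient bound in $z$ allows. Such a bound is impossible near the poles of $t$. It is also unnecessary there, provided that all breakpoints of $A$ are passed before the poles are approached, because beyond the last breakpoint $A(X)$ is an affine function of the harmonic function $X$. This dictates $P\le K/4$ below.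

Let
\[
\Lambda=\max\bigl(1,\ \sup\{m|\zeta|^{1-1/m}|\nabla_\zeta\ell(\zeta)|:\ |\ell(\zeta)|\le1\}\bigr).
\]
It is finite, because $|\ell|\to\infty$ at the points $\pm ia_i$, so that the set $|\ell|\le1$ avoids neighborhoods of them, and $\nabla_\zeta\ell=O(|\zeta|^{-2})$ at $\infty$ by \eqref{eq:grad}. Define even integers
\[
k_i=2\lfloor c_iR/2\rfloor,\qquad K=2\lfloor R/(2\Lambda)\rfloor,\qquad P=2\lfloor K/8\rfloor .
\]
Then $|k_i-c_iR|\le2$, $K\le R/\Lambda$, $2P\le K/2$, and $K,P\ge c(m)R$ for $R$ large. As $KP$ is of order $R^2$ and $k_i=O(R)$, for $R$ large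
\begin{equation}\label{eq:param}
K\ge2,\qquad P\ge2,\qquad K(P-1)>2|k_i|+2n\quad\text{for all }i .
\end{equation}
Set
\[
b=\prod_i\tau_{a_i}^{k_i},\qquad t=\prod_i\tau_{a_i}^K,\qquad\chi=\tau_{a_1}^2,\qquad\beta=\log|b|,\qquad X=\log|t|=K\ell .
\]
The exponents are even so that $b=t=\chi=1$ at $\zeta=\infty$ as well as at $\zeta=0$. Define $\varphi_0,\varphi_1,\varphi_2$ by \eqref{eq:three} with this value of $P$, and
\[
\varphi_j=\chi^{j-3}\quad(3\le j\le n),\qquad Q=\prod_i\Bigl(1+\frac{\zeta^2}{a_i^2}\Bigr)^{KP+k_i},\qquad\psi_j=\frac{\varphi_j}{\varphi_j(0)} .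
\]
For $n=2$ there are only $\varphi_0,\varphi_1,\varphi_2$. The coordinates $\varphi_j$, $j\ge3$, are small companions: they make the curve nondegenerate and, having no zeros or poles in $|\zeta|<1$, cost nothing in (B3). By Lemma~\ref{lem:theta}(c), $\varphi_1(0)=\varphi_2(0)=\theta_e(1)$, $\varphi_0(0)=2\theta_o(1)$ and $\varphi_j(0)=1$ $(j\ge3)$ all lie in $[0.7,1.1]$. So (B2) and (B3) may be proved for $\varphi$ in place of $\psi$.

\subsection{Poles and zeros: (B1) and (B5)}

At $\zeta=ia_i$, $b$ has a pole of order $k_i$ (a negative order means a zero) and $t$ has a pole of order $K$. The orders of the poles of the coordinates at $ia_i$ are as follows.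
\begin{itemize}
\item $\varphi_1$: $KP+k_i$, since $\deg\theta_e=P$.
\item $\varphi_2$: $-k_i$, since $\theta_e(0)=1$.
\item $\varphi_0$: exactly $K(P-1)+k_i$. This is the order of $b\,\theta_o(t)$; the term $b^{-1}\theta_o(1/t)$ has order $-k_i-K$, because $\theta_o$ has a simple zero at $0$, and this is smaller by \eqref{eq:param}.
\item $\varphi_j$, $j\ge3$: at most $2(n-3)$.
\end{itemize}
By \eqref{eq:param}, $KP+k_i$ is positive and strictly larger than the other orders. Since $\tau_a(-\zeta)=1/\tau_a(\zeta)$, we have $\varphi_1(-\zeta)=\varphi_2(\zeta)$ and $\varphi_0(-\zeta)=\varphi_0(\zeta)$, so at $-ia_i$ the same holds with $\varphi_1,\varphi_2$ exchanged; $\chi$ has no pole there. The $\varphi_j$ have no other poles in $\mathbf C$, so the $Q\varphi_j$ are polynomials in $\zeta$, hence in $z$. At $ia_i$ only $Q\varphi_1$ is nonzero, and at $-ia_i$ only $Q\varphi_2$. Off the zeros of $Q$ we have $\|\varphi\|>0$ by Lemma~\ref{lem:size} below. The zeros of $Q$ have $|z|=Ra_i^{1/m}\in[R,2R)$. This proves (B1).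

Let $z_\pm$ be points over $\pm ia_1$. The map $z\mapsto\zeta$ is locally biholomorphic there, so orders in $z$ and in $\zeta$ agree. At $z_+$, $Q\varphi_0$ vanishes to order exactly $K$, and $Q\varphi_j$, $j\ge3$, to order at least $KP+k_1-2(n-3)>K$ by \eqref{eq:param}. This proves (B5).

\subsection{The size of the block}

Let $\varepsilon=1$ on $\overline{H^+}$, $\varepsilon=-1$ on $H^-$, and, off the points $\pm ia_i$,
\[
u=\varepsilon\beta+A(|X|).
\]
Then $\varepsilon X\ge0$, $u=0$ on $\mathbf R$, and $u(\bar\zeta)=u(\zeta)$. The next lemma is the step at which the quadratic term absorbs the uncontrolled part of $\beta$.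

\begin{lemma}\label{lem:dom}
For $R$ large, $\beta-2n\ell_{a_1}+\frac12A(X)\ge0$ on $H^+\setminus\{ia_1,\dots,ia_p\}$.
\end{lemma}

\begin{proof}
Near the real circle $\mathbf R\cup\{\infty\}$ of the Riemann sphere, $A(X)$ vanishes and we must use the positivity of $\sigma$. Let $\delta(\zeta)=\eta/(1+|\zeta|^2)$ and write $\ell_a=\frac12\log(1+x_a)$ with $x_a=4a\eta/|\zeta-ia|^2$. The quotient $x_a/\delta=4a(1+|\zeta|^2)/|\zeta-ia|^2$ is continuous on the sphere minus $ia$, and $x_a\to0$ as $\zeta$ tends to the real circle. Hence $\ell_a/\delta$ extends continuously from $H^+\setminus\{ia\}$ to the real circle, with boundary values $2a(1+\xi^2)/(a^2+\xi^2)\in(0,4]$ (the value at $\infty$ is $2a$). So $\beta_0/\delta$ has boundary values $(1+\xi^2)\sigma(\xi)\ge\frac1{2m}$ by \eqref{eq:sigma}, $\ell/\delta$ has boundary values in $(0,4p]$, and $\beta_0/\ell$ extends continuously with boundary values at least $\frac1{8mp}$. Thus there is an open neighborhood $\mathcal U$ of the real circle, depending only on $m$, with $\beta_0\ge\frac1{16mp}\ell$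 on $\mathcal U\cap H^+$. Now $\beta-2n\ell_{a_1}$ differs from $R\beta_0$ by a combination of the $\ell_{a_i}>0$ with coefficients of modulus at most $2n+2$. So on $\mathcal U\cap H^+$
\[
\beta-2n\ell_{a_1}\ge\Bigl(\frac R{16mp}-2n-2\Bigr)\ell\ge0\quad\text{for $R$ large.}
\]

The set $H^+\setminus\mathcal U$ is compact, and $\ell$ is continuous on it with values in $(0,\infty]$, so $\ell\ge c_0>0$ there. Also $|\beta-2n\ell_{a_1}|\le(\max|k_i|+2n)\ell\le C_1R\ell$. By Lemma~\ref{lem:theta}(a),
\[
A(X)\ge\frac{K\ell}2\Bigl\lfloor\min\Bigl(P,\frac{Kc_0}2\Bigr)\Bigr\rfloor\ge c_2R^2\ell\ge2C_1R\ell\quad\text{for $R$ large.}\qedhere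
\]
\end{proof}

\begin{lemma}\label{lem:size}
For $R$ large, $\frac1{16}e^u\le\|\varphi\|\le4\sqrt{n+1}\,e^u$ off the points $\pm ia_i$.
\end{lemma}

\begin{proof}
On $\overline{H^+}$, Lemma~\ref{lem:dom} gives $2\beta+A(X)\ge0$ and $u\ge\beta+\frac12A(X)\ge2n\ell_{a_1}\ge0$. By reflection in the real axis, $2\varepsilon\beta+A(|X|)\ge0$ and $u\ge0$ everywhere. Lemma~\ref{lem:three}(b) bounds $\max(|\varphi_0|,|\varphi_1|,|\varphi_2|)$ from both sides. For $j\ge3$, $\log|\varphi_j|=2(j-3)\ell_{a_1}$, which is at most $2n\ell_{a_1}\le u$ on $\overline{H^+}$ and at most $0\le u$ on $H^-$.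
\end{proof}

\subsection{Local harmonicity: (B2)}

As in Example~\ref{ex:crease}, two things are needed: $X$ must vary slowly where $A$ has breakpoints, and $\beta$ must have bounded gradient near the crease.

\begin{lemma}\label{lem:slow}
Let $R$ be large and let $B$ be a disc of radius $\frac14$ in the $z$-plane.
\begin{itemize}
\item[(a)] If $|X(z_1)|\le2P$ at some $z_1\in B$, then $B$ contains no point over $\pm ia_i$, and $X$ oscillates by at most $\frac12$ on $B$.
\item[(b)] $|\nabla_z\beta|\le2$ at all points within distance $\frac12$ of $\Gamma$.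
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:chain}, the definition of $\Lambda$ and $K\le R/\Lambda$, we have $|\nabla_zX|\le1$ wherever $|X|\le K$. Let $z\in B$ and follow the segment from $z_1$ to $z$, of length less than $\frac12$. As long as $|X|\le K$ on the part already traversed, $|X|\le2P+\frac12\le\frac K2+\frac12<K$ there. Since $|X|$ is continuous with values in $[0,\infty]$, it never reaches $K$. So $|X|<K$ and $|\nabla_zX|\le1$ on all of $B$, and any two points of $B$ have distance less than $\frac12$.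

(b) Let $Z=z/R$, and note that $\Gamma$ is invariant under dilations. By \eqref{eq:chain}, $R|\nabla_z\beta_0|=\Psi(Z)$, where $\Psi(Z)=m|Z|^{m-1}|\nabla_\zeta\beta_0(Z^m)|$ does not depend on $R$. On $\Gamma$, $\beta_0=0$ and $|\nabla_\zeta\beta_0|=\sigma$, so by \eqref{eq:sigma}
\[
\Psi=m|\xi|^{1-1/m}\sigma(\xi)\le\frac32\cdot\frac{\omega(\xi)|\xi|^{1-1/m}}{1+\xi^2}\le\frac32 .
\]
Indeed, $\omega|\xi|^{1-1/m}\le4^{m-1}4^{-(m-1)}=1$ for $|\xi|\le4^{-m}$; it equals $1$ for $4^{-m}\le|\xi|\le1$; and it is at most $|\xi|\le1+\xi^2$ for $|\xi|\ge1$. The function $\Psi$ is continuous off the points with $Z^m=\pm ia_i$ and tends to $0$ at $\infty$ by \eqref{eq:grad}. So these points, together with the set where $\Psi\ge\frac74$, form a compact set disjoint from the closed set $\Gamma$, at a distance $2\delta_0>0$ that depends only on $m$. Within distance $\delta_0$ of $\Gamma$ in the $Z$-plane, $\Psi<\frac74$ and $m|Z|^{m-1}|\nabla_\zeta\ell_{a_i}|\le C(m)$. If $z$ is within $\frac12$ of $\Gamma$, then $Z$ is within $\frac1{2R}\le\delta_0$ of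 $\Gamma$, and
\[
|\nabla_z\beta|\le R|\nabla_z\beta_0|+2\sum_i|\nabla_z\ell_{a_i}|\le\frac74+\frac{2pC(m)}R\le2 .\qedhere
\]
\end{proof}

Let $B$ be a disc of radius $\frac14$. We find a harmonic function $h$ on $B$ with $|u+\log|Q|-h|\le1$ off the zeros of $Q$. By Lemma~\ref{lem:size}, $|\log\|Q\varphi\|-h|$ is then bounded in terms of $n$ off the zeros of $Q$, and by continuity on all of $B$; this is (B2).

\emph{Case 1: $B$ misses $\Gamma$.} Then $B$ lies over one half-plane. Suppose that it lies over $H^+$; the other case follows by the substitution $\zeta\mapsto\bar\zeta$, which is induced by $z\mapsto\bar z$ and preserves $u$ and $|Q|$. If $X>2P$ on $B$, then $u+\log|Q|=\beta+PX-P^2+\log|Q|$. At a point over $ia_i$ the coefficients of $\log|\zeta-ia_i|$ in $\beta$, $PX$ and $\log|Q|$ are $-k_i$, $-KP$ and $KP+k_i$, with sum zero; so this function extends harmonically to $B$, and we take it for $h$. If $0<X\le2P$ at some point of $B$, then by Lemma~\ref{lem:slow}(a) the functions $\beta,X,\log|Q|$ are harmonic on $B$ and $X$ takes values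 in an interval of length $\frac12$. By Lemma~\ref{lem:theta}(a), $A(X)$ is within $\frac12$ of an affine function of $X$, which is harmonic.

\emph{Case 2: $B$ meets $\Gamma$ at a point $z_1$.} Then $X(z_1)=\beta(z_1)=0$. By Lemma~\ref{lem:slow}(a), $\log|Q|$ is harmonic on $B$ and $|X|\le\frac12$, so $A(|X|)=0$ and $|u|=|\beta|$. The segment from $z_1$ to a point of $B$ has length less than $\frac12$, so $|\beta|\le1$ on $B$ by Lemma~\ref{lem:slow}(b). Take $h=\log|Q|$.

\subsection{The gain: (B3)}

The circle $|z|=\frac34R$ covers the circle $|\zeta|=\rho_*=(3/4)^m$ exactly $m$ times, so means over the two circles agree. By Lemmas \ref{lem:size} and \ref{lem:three}(a),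
\[
\log\|\varphi\|-\sum_{j=1}^n\log|\varphi_j|\ge\varepsilon\beta-\sum_{j=3}^n(j-3)\log|\chi|-\log16-2\log3 .
\]
The mean of $\log|\chi|$ is $0$, since $\chi$ has no zeros or poles in $|\zeta|<1$ and $\chi(0)=1$. The mean of $\varepsilon\beta$ is $I(\rho_*)$, since $\beta(\bar\zeta)=-\beta(\zeta)$. It remains to show that $I(\rho_*)\ge\frac{mR}{32\pi}$.

From $|k_i-c_iR|\le2$, $\frac{2a_i}{a_i^2+\xi^2}\le\frac4{1+\xi^2}$ and $\sigma\ge\frac1{2m(1+\xi^2)}$ we get
\[
\sigma_\beta\ge R\sigma-\frac{8p}{1+\xi^2}\ge\frac12R\sigma\qquad\text{for }R\ge32mp .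
\]
So $\sigma_\beta>0$ and $I$ is increasing by \eqref{eq:green}. For $|\xi|\le1$, \eqref{eq:sigma} gives $\sigma_\beta\ge\frac{R\omega}{8m}$. Hence for $\frac12\le x^{1/m}\le1$
\[
\int_{-x}^x\sigma_\beta\,d\xi\ge\frac R{4m}\int_{4^{-m}}^x\xi^{1/m-1}d\xi=\frac R4\Bigl(x^{1/m}-\frac14\Bigr)\ge\frac R8x^{1/m},
\]
and by \eqref{eq:green}
\[
I(\rho_*)\ge\frac1\pi\int_{2^{-m}}^{(3/4)^m}\frac R8\,x^{1/m}\,\frac{dx}x=\frac{mR}{8\pi}\Bigl(\frac34-\frac12\Bigr)=\frac{mR}{32\pi}.
\]

\subsection{Behavior at $0$ and $\infty$: (B4)}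

Since $b=t=\chi=1$ at both $\zeta=0$ and $\zeta=\infty$, we have $\varphi_j(\infty)=\varphi_j(0)$, so $\psi_j\to1$ as $z\to\infty$. Fix $\rho$ and let $R\to\infty$. On $|z|\le\rho$ we have $|\zeta|\le(\rho/R)^m=O(R^{-2})$; here $m\ge2$ is used. As $\log\tau_a=O(|\zeta|)$ and $k_i,K=O(R)$, the functions $\log b$, $\log t$, $\log\chi$ are $O(1/R)$, and $\log Q=O(R^2|\zeta|^2)=O(R^{-2})$. The polynomials $\theta_e,\theta_o$ depend on $R$ through $P$, but for $\theta=\theta_e,\theta_o$ and $|t|\le2$ we have $|\theta(t)-\theta(1)|\le|t-1|\sum_{\nu\ge1}\nu e^{-\nu^2}2^\nu$, uniformly in $P$. So $\psi_j\to1$ and $Q\to1$ uniformly on $|z|\le\rho$. This completes the proof of Proposition~\ref{prop:block}.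

\section{Multiplying blocks: proof of Theorem~\ref{thm:A}}\label{sec:glue}

We multiply blocks coordinatewise, at scales so far apart that in each annulus only one of them is active. An earlier block does not become invisible: its functions $\psi_j$ tend to $1$, but its denominator $Q$ grows. This common factor is harmless for the Brody property. It is counted once in $T$ and $n$ times in $\sum N$, and the loss is made negligible by taking the next scale large.

\subsection*{The construction}
Let $m_k=k+1$ and $\rho_1=0$. Suppose that $\rho_k$ and the blocks $1,\dots,k-1$ have been chosen, and let $d_l=\deg_zQ_l$. By (B4) there is $R_k\ge\max(R_0(m_k,n),2\rho_k+4)$ such that the block $(Q_k,\psi^{(k)},\chi_k)$ of Proposition~\ref{prop:block} with $m=m_k$, $R=R_k$ satisfies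
\begin{gather}
|\psi^{(k)}_j-1|\le2^{-k-2},\quad|Q_k-1|\le2^{-k-2}\quad\text{on }|z|\le\rho_k+1,\label{eq:inner}\\
(n-1)\Bigl(\sum_{l<k}d_l\Bigr)\log R_k\le R_k .\label{eq:degrees}
\end{gather}
Then choose $\rho_{k+1}\ge2R_k+2$ with
\begin{equation}\label{eq:outer}
|\psi^{(k)}_j-1|\le2^{-k-2}\quad\text{on }|z|\ge\rho_{k+1}-1 .
\end{equation}
Put $f_j=\prod_{k\ge1}Q_k\psi_j^{(k)}$ for $j=0,\dots,n$. The factors are polynomials equal to $1$ at $0$. Since $\rho_k\to\infty$, \eqref{eq:inner} shows that the products converge locally uniformly. So the $f_j$ are entire and $f_j(0)=1$.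

Let $U_k=\{\rho_k-\frac14<|z|<\rho_{k+1}+\frac14\}$. On $U_k$,
\begin{equation}\label{eq:factor}
f_j=E_k\,e_j\,Q_k\psi_j^{(k)},\qquad E_k=\prod_{l\ne k}Q_l,\qquad e_j=\prod_{l\ne k}\psi_j^{(l)} .
\end{equation}
For $l>k$ we have $|z|\le\rho_l+1$ on $U_k$, so \eqref{eq:inner} applies. For $l<k$ we have $|z|\ge\rho_{l+1}-1>2R_l$, so \eqref{eq:outer} applies and $Q_l\ne0$. Hence $E_k$ is holomorphic and zero-free on $U_k$, and $\frac12\le|e_j|\le2$ because $\sum_l2^{-l-2}=\frac14$.

\subsection*{The curve is Brody}
Every disc $D(z_0,\frac14)$ lies in $U_k$, where $\rho_k\le|z_0|\le\rho_{k+1}$. By \eqref{eq:factor}, $\log\|f\|$ differs from $\log|E_k|+\log\|Q_k\psi^{(k)}\|$ by at most $\log2$, and $\log|E_k|$ is harmonic. By (B1) the $f_j$ have no common zeros. By (B2), Lemma~\ref{lem:crit} applies with $\delta=\frac14$ and $C=C_n+\log2$.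

\subsection*{The image lies in no hyperplane}
Suppose that $\sum c_jf_j=0$. Let $z_\pm\in U_1$ be the points of (B5) for block $1$. By \eqref{eq:factor}, $f_j$ vanishes at $z_\pm$ to the same order as $Q_1\psi_j^{(1)}$. Evaluating at $z_+$ and $z_-$ gives $c_1=c_2=0$. Then $c_0f_0=-\sum_{j\ge3}c_jf_j$, and comparing orders at $z_+$ gives $c_0=0$. For $n=2$ nothing remains, and for $n=3$ only $c_3f_3=0$ remains, so $c_3=0$. Let $n\ge4$ and $G=f_4/f_3$. Each block satisfies $(Q\psi_j)(Q\psi_3)^{j-4}=(Q\psi_4)^{j-3}$ for $j\ge4$, because $\psi_j=\chi^{j-3}$; hence $f_jf_3^{j-4}=f_4^{j-3}$, that is, $f_j=f_3G^{j-3}$. On $U_1$, $G=e_4\chi_1$ has a pole at $z_+$. So $G$ is nonconstant, it takes infinitely many values, and $\sum_{j\ge3}c_jG^{j-3}=0$ forces $c_3=\dots=c_n=0$.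

\subsection*{The estimate for coordinate hyperplanes}
Let $\Lambda_j=\{w_j=0\}$ for $j=1,\dots,n$ and $r_k=\frac34R_k$. Then $\rho_k+1<r_k<\rho_{k+1}-1$, so the circle $|z|=r_k$ lies in $U_k$. Since $f_j(0)=1$, \eqref{eq:jensen} and \eqref{eq:factor} give, with a constant $C_n'$ depending only on $n$,
\begin{align*}
T(r_k,f)-\sum_{j=1}^nN(r_k,\Lambda_j,f)&=M\Bigl(\log\|f\|-\sum_{j=1}^n\log|f_j|,r_k\Bigr)-\log\sqrt{n+1}\\
&\ge M\Bigl(\log\|\psi^{(k)}\|-\sum_{j=1}^n\log|\psi_j^{(k)}|,r_k\Bigr)\\
&\qquad-(n-1)M(\log|Q_kE_k|,r_k)-C_n' .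
\end{align*}
The product $\prod_{l\ge k}Q_l$ is zero-free in $|z|\le r_k$ and equals $1$ at $0$, so the mean of its logarithm is $0$. For $l<k$, Jensen's formula gives $M(\log|Q_l|,r_k)\le d_l\log r_k$, because $Q_l(0)=1$ and the zeros have modulus at least $1$. By (B3) and \eqref{eq:degrees},
\begin{equation}\label{eq:final}
T(r_k,f)-\sum_{j=1}^nN(r_k,\Lambda_j,f)\ge\frac{m_kR_k}{32\pi}-R_k-C_n-C_n' .
\end{equation}
Divided by $r_k=\frac34R_k$, the right side tends to $+\infty$ because $m_k\to\infty$.

\subsection*{Arbitrary hyperplanes}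
Let $L_1,\dots,L_q$ be in general position, $q\ge n$, with forms $\lambda_1,\dots,\lambda_q$. The forms $\lambda_1,\dots,\lambda_n$ are linearly independent, which is all that is used of general position. Choose $S\in GL_{n+1}(\mathbf C)$ with $\lambda_j(Sw)=w_j$ for $j=1,\dots,n$. The curve $Sf$ lies in no hyperplane, so in particular $\lambda_j(Sf)\not\equiv0$ for all $j$. Since $\log\|Sf\|=\log\|f\|+O(1)$, the curve $Sf$ satisfies the hypothesis of Lemma~\ref{lem:crit}, so it is Brody, and $T(r,Sf)=T(r,f)+O(1)$. For $j\le n$, $N(r,L_j,Sf)=N(r,\Lambda_j,f)$, and for $j>n$ we use \eqref{eq:fmt}. Therefore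
\[
(q-n+1)T(r,Sf)-\sum_{j=1}^qN(r,L_j,Sf)\ge T(r,f)-\sum_{j=1}^nN(r,\Lambda_j,f)-O(1),
\]
and \eqref{eq:final} proves Theorem~\ref{thm:A} for the curve $Sf$. \qed

\section{The case \texorpdfstring{$n=1$}{n=1}: proof of Theorem~\ref{thm:B}}\label{sec:one}

If $f$ is constant, then $T=N=0$. Let $f$ be nonconstant with $\|f'\|\le C_0$. After a unitary change of coordinates, $a$ is the point $w_1=0$. Put $F=f_1/f_0$, a nonconstant meromorphic function with $|F'|/(1+|F|^2)=\|f'\|\le C_0$. By \eqref{eq:jensen} and $\log(\|f\|/|f_1|)=\frac12\log(1+|F|^{-2})\le\log^+\frac1{|F|}+\frac12\log2$,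
\[
T(r,f)-N(r,a,f)\le M\Bigl(\log^+\frac1{|F|},r\Bigr)+O(1).
\]
We must show that the mean on the right is $O(r)$.

Let $\Omega=\{|F|<1\}$ and $v=-\log|F|$. On $\Omega$ the function $v$ is positive and superharmonic; on $\partial\Omega$ it vanishes, and the Brody condition bounds its gradient there. A positive superharmonic function that is large inside a disc has a large normal derivative at a boundary point where it vanishes. Read backward, this says that $v$ is at most of the order of the distance $d$ to $\partial\Omega$. The zeros of $F$, where $v=+\infty$, prevent a pointwise bound, so we bound their number and integrate over arcs.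

By Liouville's theorem there is $z_*\notin\Omega$ (possibly a pole of $F$). Let $r\ge|z_*|$, $r>0$, and $z_0\in\Omega$ with $|z_0|=r$. Put $d=d(z_0)=\operatorname{dist}(z_0,\mathbf C\setminus\Omega)\le|z_0-z_*|\le2r$ and $B_s=D(z_0,s)$. Then $B_d\subset\Omega$, and there is $\zeta_0\in\partial B_d$ with $|F(\zeta_0)|=1$. Near $\zeta_0$, $v$ is smooth, $v(\zeta_0)=0$, and $|\nabla v(\zeta_0)|=|F'(\zeta_0)|\le2C_0$. Consequently:
\begin{itemize}
\item[($*$)] if $h$ is smooth near $\zeta_0$, $h(\zeta_0)=0$ and $h\le v$ on $B_d$ near $\zeta_0$, then the inner normal derivative of $h$ at $\zeta_0$ is at most $2C_0$.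
\end{itemize}
Recall that the Green function of $B_s$ is $G_s(z,\alpha)=\log\bigl|\frac{s^2-(\overline{\alpha-z_0})(z-z_0)}{s(z-\alpha)}\bigr|\le\log\frac{2s}{|z-\alpha|}$, that its inner normal derivative at $\zeta\in\partial B_s$ is $\frac{s^2-|\alpha-z_0|^2}{s|\zeta-\alpha|^2}$, and that for $|z-z_0|\le s/2$ the Poisson kernel of $B_s$, taken with respect to normalized arc length, lies between $\frac13$ and $3$.

\emph{Step 1: the number of zeros.} Let $\alpha_1,\dots,\alpha_p$ be the zeros of $F$ in $B_{d/2}$, repeated according to multiplicity, and $h=\sum_iG_d(\cdot,\alpha_i)$. In $v-h$ the logarithmic poles at the $\alpha_i$ cancel, so $v-h$ is superharmonic in $B_d$, and its lower limits on $\partial B_d$ are nonnegative. By the minimum principle $h\le v$. For $|\alpha-z_0|=x<d/2$ the normal derivative of $G_d(\cdot,\alpha)$ at $\zeta_0$ is at least $\frac{d^2-x^2}{d(d+x)^2}=\frac{d-x}{d(d+x)}\ge\frac1{3d}$. By ($*$), $p\le6C_0d$.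

\emph{Step 2: the mean.} Let $\mu_0$ be the mean of $v$ over $\partial B_{d/2}$. A superharmonic function dominates the Poisson integral of its boundary values, so $v\ge\mu_0/3$ on $\partial B_{d/4}$. The harmonic function $h=\frac{\mu_0}{3\log4}\log\frac d{|z-z_0|}$ equals $\mu_0/3$ on $\partial B_{d/4}$ and $0$ on $\partial B_d$, so $h\le v$ in the annulus between these circles. Its normal derivative at $\zeta_0$ is $\frac{\mu_0}{3d\log4}$, and ($*$) gives $\mu_0\le6\log4\cdot C_0d$.

\emph{Step 3: the integral over an arc.} The Poisson--Jensen formula writes $v$ in $B_{d/2}$ as the Poisson integral of its boundary values plus $\sum_iG_{d/2}(\cdot,\alpha_i)$. So $v\le3\mu_0+\sum_i\log\frac d{|z-\alpha_i|}$ on $B_{d/4}$. Let $\gamma=\{|z|=r\}\cap B_{d/4}$. An arc of angle $|\theta|\le\pi$ on $|z|=r$ has chord $2r\sin\frac{|\theta|}2\ge\frac2\pi r|\theta|$, so $\gamma$ has length at most $2\cdot\frac\pi2\cdot\frac d4\le d$. Let $\alpha=|\alpha|e^{i\vartheta}$ be one of the zeros and $z=re^{i\theta}$ with $|\theta-\vartheta|\le\pi$. The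 point of the circle nearest to $\alpha$ is $re^{i\vartheta}$, so $|z-re^{i\vartheta}|\le2|z-\alpha|$ and $|z-\alpha|\ge s/\pi$, where $s=r|\theta-\vartheta|$ is the arc distance from $z$ to $re^{i\vartheta}$. The function $\log(\pi d/s)$ decreases in $s$ and is positive for $s\le d/2$, so among arcs of length at most $d$ its integral is largest for the arc of length $d$ centered at $re^{i\vartheta}$:
\[
\int_\gamma\log\frac d{|z-\alpha|}\,|dz|\le2\int_0^{d/2}\log\frac{\pi d}s\,ds=d(1+\log2\pi)\le3d .
\]
By Steps 1 and 2, $\int_\gamma v\,|dz|\le3\mu_0d+3dp\le C_1d^2$ with $C_1=18(1+\log4)C_0$.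

\emph{Step 4: covering.} Vitali's covering lemma states that a family of discs with bounded radii has a countable disjoint subfamily whose fivefold enlargements cover the union of the family. Apply it to the discs $D(z,d(z)/20)$, $z\in\Omega\cap\{|z|=r\}$, of radii at most $r/10$. We get points $z_j$, with $d_j=d(z_j)$, such that the discs $D(z_j,d_j/20)$ are disjoint and the discs $D(z_j,d_j/4)$ cover $\Omega\cap\{|z|=r\}$. The disjoint arcs $\{|z|=r\}\cap D(z_j,d_j/20)$ have length at least $d_j/10$, so $\sum d_j\le20\pi r$. Since $\log^+\frac1{|F|}$ equals $v$ on $\Omega$ and $0$ elsewhere, Step 3 and $d_j\le2r$ give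
\[
\int_{|z|=r}\log^+\frac1{|F|}\,|dz|\le C_1\sum_jd_j^2\le2C_1r\cdot20\pi r .
\]
Thus $M(\log^+\frac1{|F|},r)\le20C_1r$. \qed

\begin{remark}
The hypothesis $n=1$ enters through the superharmonicity of $v$: where $f_1$ is small, the only other coordinate dominates and has no zeros. For $n\ge2$ two other coordinates can share the domination. In Example~\ref{ex:crease}, $\log|\varphi_2|=-\kappa y+O(1)$ in the upper half-plane by Lemma~\ref{lem:theta}(c), so $\log(\|f\|/|\varphi_2|)=2\kappa y+A(y)+O(1)$ grows like the square of the distance to the real axis.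
\end{remark}

\section{The error \texorpdfstring{$o(r^2)$}{o(r2)}: proof of Theorem~\ref{thm:C}}\label{sec:small}

We make the heuristic of Section~\ref{sec:intro} rigorous at the scale $r^2$. After rescaling, $\log\|f\|$ and $\log|\lambda_j(f)|$ converge to subharmonic functions $v$ and $v_j\le v$. The Brody condition makes $\Delta v$ absolutely continuous, so it suffices to compare densities almost everywhere, and creases, being null sets, disappear.

We use two facts about a sequence $w^k$ of subharmonic functions on a connected open set in the plane.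
\begin{itemize}
\item \emph{Compactness} \cite[Thm 3.2.12]{H}. If the $w^k$ are locally uniformly bounded above and do not tend to $-\infty$ locally uniformly, then a subsequence converges in $L^1_{\mathrm{loc}}$ to a subharmonic function.
\item \emph{Hartogs' lemma} \cite[Thm 3.2.13]{H}. If $w^k\to w$ in $L^1_{\mathrm{loc}}$ with $w$ subharmonic, $B$ is compact and $v$ is continuous on $B$, then $\limsup_k\sup_B(w^k-v)\le\sup_B(w-v)$.
\end{itemize}

Let $\lambda_j$ be the form of $L_j$. By hypothesis $\lambda_j(f)\not\equiv0$ for every $j$. Write $T(r)=T(r,f)$, $N_j(r)=N(r,L_j,f)$, and suppose that for some $\delta>0$ and $r_k\to\infty$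
\begin{equation}\label{eq:contra}
(q-n+1)T(r_k)-\sum_jN_j(r_k)\ge\delta r_k^2 .
\end{equation}

\subsection*{Rescaling}
By \eqref{eq:laplace}, the function $U^k(Z)=r_k^{-2}\log\|f(r_kZ)\|$ has Laplacian $g^k$ with $0\le g^k\le C$. It may still be unbounded because of a harmonic summand, which we remove by changing the representation. Let $v^k(Z)=\frac1{2\pi}\int_{|W|<2}\log|Z-W|\,g^k(W)\,dA(W)$. Then $U^k-v^k=\operatorname{Re}h_k$ on $|Z|<2$ with $h_k$ holomorphic. Put
\[
f^{[k]}(Z)=f(r_kZ)e^{-r_k^2h_k(Z)},\qquad v_j^k=r_k^{-2}\log|\lambda_j(f^{[k]})| .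
\]
Then $v^k=r_k^{-2}\log\|f^{[k]}\|$ and $v_j^k\le v^k+O(r_k^{-2})$. The kernels $\log|Z-W|$ and $|Z-W|^{-1}$ have bounded integrals over $|W|<2$, uniformly for $|Z|<2$, so the $v^k$ and their gradients are uniformly bounded. After passing to a subsequence, $v^k\to v$ uniformly on $|Z|<2$, and $\mu=\Delta v$ is the weak limit of $g^k\,dA$; thus $\mu=g\,dA$ with $0\le g\le C$. Since the mean of $\operatorname{Re}h_k$ is $\operatorname{Re}h_k(0)=U^k(0)-v^k(0)$, the definition of $T$ and \eqref{eq:jensen} give, for $0<\rho<2$,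
\begin{equation}\label{eq:scaled}
M(v^k,\rho)=\frac{T(\rho r_k)}{r_k^2}+v^k(0),\qquad M(v_j^k,\rho)=\frac{N_j(\rho r_k)}{r_k^2}+v^k(0)+O(r_k^{-2}).
\end{equation}
As $N_j\ge0$ at radii at least $1$, $M(v_j^k,1)$ is bounded below. By compactness, after passing to a subsequence, $v_j^k\to v_j$ in $L^1_{\mathrm{loc}}(|Z|<2)$ with $v_j$ subharmonic. We have $v_j\le v$ almost everywhere, hence everywhere, because $v_j$ is at most its area means and $v$ is continuous. Let $\mu_j=\Delta v_j$.

The means converge for each $\rho\in(0,2)$. Indeed, $M(v_j^k,\cdot)\to M(v_j,\cdot)$ in $L^1_{\mathrm{loc}}(0,2)$ by Fubini's theorem; the nondecreasing function $M(v_j^k,\cdot)$ at $\rho$ lies between its averages over $[\rho-s,\rho]$ and $[\rho,\rho+s]$; these converge to the averages of the continuous function $M(v_j,\cdot)$; and $s$ is arbitrarily small. Now \eqref{eq:scaled} gives $M(v_j,\rho)\ge v(0)$ for every $\rho$, and letting $\rho\to0$ we get $v_j(0)\ge v(0)$. So $v_j(0)=v(0)$. By \eqref{eq:scaled} with $\rho=1$ and \eqref{eq:jensensub},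
\[
\lim_k\frac{(q-n+1)T(r_k)-\sum_jN_j(r_k)}{r_k^2}=\int_0^1\Bigl((q-n+1)\mu-\sum_j\mu_j\Bigr)(D(0,s))\,\frac{ds}{2\pi s}.
\]
It suffices to prove that $\sum_j\mu_j\ge(q-n+1)\mu$: then the limit is at most $0$, contrary to \eqref{eq:contra}.

Let $E_j=\{v_j=v\}$, a relatively closed set since $v-v_j\ge0$ is lower semicontinuous, and let $J(Z)=\{j:Z\notin E_j\}$ be the set of hyperplanes to which the curve is exponentially close near $Z$.

\begin{lemma}\label{lem:many}
If $|J(Z_0)|\ge n$, then $\mu=0$ in a neighborhood of $Z_0$.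
\end{lemma}

\begin{proof}
Choose a set $J_0$ of $n$ indices in $J(Z_0)$. By upper semicontinuity of $v_j-v$ there are $c>0$ and a closed disc $B$ centered at $Z_0$ with $v_j\le v-c$ on $B$ for $j\in J_0$. By Hartogs' lemma and the uniform convergence of $v^k$, we have $v_j^k\le v^k-c/2$ on $B$ for large $k$, that is, $|\lambda_j(f^{[k]})|\le e^{-cr_k^2/2}\|f^{[k]}\|$. By general position and $q\ge n$, the forms $\lambda_j$, $j\in J_0$, are linearly independent. Complete them to a basis by a form $\lambda_*$. There is $C'$ with $\|w\|\le C'(|\lambda_*(w)|+\sum_{J_0}|\lambda_j(w)|)$ and $|\lambda_*(w)|\le C'\|w\|$ for all $w$. For large $k$ the sum over $J_0$ contributes at most half of the left side when $w=f^{[k]}$, so $\|f^{[k]}\|\le2C'|\lambda_*(f^{[k]})|\le2C'^2\|f^{[k]}\|$ on $B$. Thus $\lambda_*(f^{[k]})$ has no zeros on $B$, and $v^k$ differs by $O(r_k^{-2})$ from the harmonic function $r_k^{-2}\log|\lambda_*(f^{[k]})|$. So $v$ is a uniform limit of harmonic functions in the interior of $B$.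
\end{proof}

The sets $E_j$ may have empty interior, so equality of $v_j$ and $v$ on $E_j$ does not at once give equality of the Laplacians. We obtain it almost everywhere by blowing up at a point of density.

\begin{lemma}\label{lem:density}
Let $g_j\ge0$ be the density of the absolutely continuous part of $\mu_j$. Then $g_j=g$ almost everywhere on $E_j$.
\end{lemma}

\begin{proof}
Put $w=v-v_j\ge0$. Then $\Delta w=(g-g_j)\,dA-\mu_j^s$ with $\mu_j^s$ singular. By Lebesgue's differentiation theorems, almost every $Z_0\in E_j$ is a point of density of $E_j$, is a Lebesgue point of $g-g_j$, and has $\mu_j^s(D(Z_0,s))=o(s^2)$. Fix such a point and let $\gamma=g(Z_0)-g_j(Z_0)$. Then $|\Delta w-\gamma\,dA|(D(Z_0,s))\le\eta(s)s^2$, where $\eta$ is nondecreasing and $\eta(s)\to0$ as $s\to0$. We show that $\gamma=0$.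

Let $w_\rho(Y)=\rho^{-2}w(Z_0+\rho Y)$ on the unit disc $\mathbf D$. Then $\Delta w_\rho(S)=\rho^{-2}\Delta w(Z_0+\rho S)$ for Borel sets $S$, so
\begin{equation}\label{eq:tv}
|\Delta w_\rho-\gamma\,dA|(D(0,x))\le\eta(\rho)x^2,\qquad0<x\le1 .
\end{equation}
Since $v_j(Z_0)=v(Z_0)$ is finite, \eqref{eq:jensensub} applies to $v$ and to $v_j$ at the center $Z_0$, and $w_\rho(0)=0$. With \eqref{eq:tv},
\[
M(w_\rho,s)=\int_0^s\Delta w_\rho(D(0,x))\,\frac{dx}{2\pi x}\le\frac{\pi|\gamma|+\eta(\rho)}{4\pi},\qquad0<s<1 .
\]
As $w_\rho\ge0$, the norms $\|w_\rho\|_{L^1(\mathbf D)}$ are bounded. Let $p_\rho$ and $p_0$ be the logarithmic potentials $\frac1{2\pi}\int_{\mathbf D}\log|Y-W|\,d\nu(W)$ of $\nu=\Delta w_\rho$ and $\nu=\gamma\,dA$. By Fubini's theorem, $\|p_\rho-p_0\|_{L^1(\mathbf D)}$ is at most a constant times the total variation in \eqref{eq:tv} with $x=1$, so it tends to $0$. The differences $w_\rho-p_\rho$ have zero distributional Laplacian, so by Weyl's lemma they agree almost everywhere with harmonic functions. These are bounded in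 $L^1(\mathbf D)$, hence locally uniformly bounded by the mean value property, and along a sequence $\rho\to0$ they converge uniformly on $|Y|\le\frac12$ to a harmonic function. Along this sequence $w_\rho\to w_0$ in $L^1(|Y|<\frac12)$, with $\Delta w_0=\gamma\,dA$. On the other hand $w_\rho=0$ outside a set $S_\rho$ whose area tends to $0$, because $Z_0$ is a point of density of $E_j$. So $\int_{|Y|<1/2}|w_0|\,dA\le\|w_0-w_\rho\|_{L^1(|Y|<1/2)}+\int_{S_\rho\cap\{|Y|<1/2\}}|w_0|\,dA\to0$. Hence $w_0=0$ and $\gamma=0$.
\end{proof}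

We conclude. On the set where $|J(Z)|\ge n$, Lemma~\ref{lem:many} gives $g=0$ almost everywhere, so $\sum_jg_j\ge(q-n+1)g$ holds there. Where $|J(Z)|\le n-1$, the point $Z$ lies in at least $q-n+1$ of the sets $E_j$, so $\sum_jg_j\ge(q-n+1)g$ almost everywhere by Lemma~\ref{lem:density} and $g_j\ge0$. Since $\mu=g\,dA$ has no singular part,
\[
\sum_j\mu_j\ge\sum_jg_j\,dA\ge(q-n+1)\mu .
\]
This proves Theorem~\ref{thm:C}. \qed

\begin{thebibliography}{9}

\bibitem{H}
H\"ormander, \emph{Notions of Convexity}.

\bibitem{PS}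
\emph{Project Summary}, \texttt{http://www.math.purdue.edu/\textasciitilde eremenko/dvi/nsf2013q.pdf}

\end{thebibliography}
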